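# Triangular ice with domain walls and domino tilings of Pachter's triangle

## 1. The guess $Z_n=b_n$, tested on small cases

The guess is that two families of finite objects, which at first sight have nothing in common, are equinumerous: the configurations of an ice model on a triangular lattice, and the domino tilings of a staircase-shaped region. We define both, test the guess on $n=1,2,3$, and then prove it for all $n$. It is stated as a conjecture in "Triangular Ice: Combinatorics & Limit Shapes" (http://www.samuelfhopkins.com/OPAC/files/slides/di_francesco.pdf).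

**Definition 1 (the model).** Let $G_n$ be the $n\times n$ grid of vertices $(i,j)$, with row $i$ counted from the top and column $j$ counted from the left. It carries $n$ rows, $n$ columns, and $2n-1$ diagonals that join $(i,j)$ to $(i+1,j+1)$, one for each value of $j-i\in\{-(n-1),\dots,n-1\}$. Every line is extended by one external edge at each end, so each vertex has six edges: W, E, N, S, NW, SE. A configuration of the 20V-DWBC3 model is an orientation of all edges, internal and external, such that at every vertex exactly three edges point in and three point out (the ice rule; there are $\binom63=20$ local possibilities), and such that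

- every horizontal external edge points into the grid;
- every vertical external edge points out of the grid;
- every diagonal external edge points in the SE direction, hence in at the NW end and out at the SE end.

Let $Z_n$ be the number of configurations.

**Definition 2 (Pachter's triangle).** In a $2n\times2n$ board with unit squares $(i,j)$, the region $P_n$ consists of all squares with $i<j$ and the diagonal squares $(k,k)$ with $k$ odd. It has $2n^2$ squares. Let $b_n$ be the number of its domino tilings.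

We use one known fact about $b_n$: the number of domino tilings of the $2n\times 2n$ square is
$$\prod_{j,k=1}^{n}\Big(4\cos^2\frac{\pi j}{2n+1}+4\cos^2\frac{\pi k}{2n+1}\Big)=2^n b_n^2 ,$$
and the first values are $b_n=1,3,29,901,89893,28793575,\ldots$

The guess is $Z_n=b_n$.

*Case $n=1$.* The single vertex has W, E, NW pointing in and N, S, SE pointing out. The ice rule holds, so $Z_1=1$. The region $P_1$ is one domino, so $b_1=1$.

*Case $n=2$, ice.* There are five internal edges. Removing the prescribed external edges, the ice rule says: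

- at $(1,1)$ exactly one of E, S, SE points in;
- at $(1,2)$ exactly one of W, S points in;
- at $(2,1)$ exactly one of N, E points in;
- at $(2,2)$ exactly two of W, N, NW point in.

Split according to the edge that points into $(1,1)$. If it is E, then W points out at $(1,2)$, so S points in there, so N points out at $(2,2)$. The edge S of $(1,1)$ points out, so N points in at $(2,1)$, so E points out there and W points in at $(2,2)$. Since SE points out of $(1,1)$, NW points in at $(2,2)$. Two of W, N, NW point in: valid. If it is S, then N points out at $(2,1)$, so E points in there and W points out at $(2,2)$. The edge E of $(1,1)$ points out, so S points out at $(1,2)$ and N points in at $(2,2)$; NW points in as well: valid. If it is SE, then NW points out at $(2,2)$, and the same deductions give N in and W in: valid. So $Z_2=3$.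

*Case $n=2$, tilings.* The square $(1,1)$ has only the neighbor $(1,2)$ in $P_2$, so that domino is forced. What remains is the $3\times2$ block with rows $1,2,3$ and columns $3,4$, which has $3$ tilings. So $b_2=3$.

*Case $n=3$, tilings.* Again $(1,1),(1,2)$ is forced. What remains is the block $R$ of rows $1$–$3$ and columns $3$–$6$, together with the $2\times2$ block of rows $4,5$ and columns $5,6$. The number of dominoes crossing from row 3 to row 4 is even, because $R$ has an even number of squares.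

- No crossing: $11\cdot2=22$ tilings, since the $3\times4$ rectangle has $11$.
- Two crossings: below, the squares $(5,5),(5,6)$ form one domino. Above, we tile the $3\times2$ block (rows $1$–$3$, columns $3,4$) joined to the $2\times2$ block (rows $1,2$, columns $5,6$). By parity, $0$ or $2$ dominoes cross from column 4 to column 5. With $0$ crossings we get $3\cdot2=6$. With $2$ crossings, in rows 1 and 2, everything else is forced, which gives $1$. Total: $7$.

So $b_3=22+7=29$. The ice count for $n=3$ has too many edges to do naively; the next section provides the bookkeeping.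

## 2. Occupied edges, interlacing, and a row operator

**Occupied edges.** Call an edge *occupied* if it points W, N or NW. At a vertex, each of E, SE, S points in iff it is occupied, and each of W, NW, N points in iff it is not occupied. Thus the number of incoming edges is $\#\mathrm{occ}\{E,SE,S\}+3-\#\mathrm{occ}\{W,NW,N\}$, and the ice rule becomes
$$\#\mathrm{occ}\{E,SE,S\}=\#\mathrm{occ}\{W,NW,N\}.$$
The boundary conditions say: the right external horizontal edges and the top external vertical edges are occupied, and no other external edge is. We build configurations row by row, from row $n$ at the bottom upwards.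

**One row.** Let $m_j$ be the number of occupied edges among S, SE of the vertex in column $j$, let $m_j'$ be the number among N, NW, and let $c_j\in\{0,1\}$ be the occupation of the horizontal edge to its right. Then $c_0=0$, $c_n=1$, and the vertex rule is $m_j+c_j=m_j'+c_{j-1}$. So $c_j=\sum_{i\le j}(m_i'-m_i)$: the horizontal edges are determined by the other ones. Taking $j=n$, each row has one more occupied upward edge than occupied lower edges, so after $s$ rows exactly $s$ upward edges are occupied.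

Give the N-edge and the NW-edge of the vertex in column $v$ the *position* $v$. Let $p_1\le\dots\le p_s$ be the columns of the vertices entered by the occupied lower edges, and $x_0\le\dots\le x_s$ the positions of the occupied upward edges. A filling exists iff $\#\{a:x_a\le j\}-\#\{a:p_a\le j\}\in\{0,1\}$ for all $j$, and it is then unique. The inequality $\ge0$ for all $j$ says that $p_a\le j$ forces $x_{a-1}\le j$, that is, $x_{a-1}\le p_a$. The inequality $\le1$ says that $x_a\le j$ forces $p_a\le j$, that is, $p_a\le x_a$. Together: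
$$x_0\le p_1\le x_1\le p_2\le\dots\le p_s\le x_s .\tag{1}$$

**Definition 3.** $\mathcal X_s$ is the set of integer tuples $x_1\le\dots\le x_s$ in $[1,n]$ with $x_a<x_{a+2}$ for all $a$.

These are the possible position multisets, since each position carries two edges. For $n=2$, $\mathcal X_2=\{(1,1),(1,2),(2,2)\}$.

For $x\in\mathcal X_s$ choose a set of $s$ upward edges of the $s$-th row from the bottom with position multiset $x$. Let $f_s(x)$ be the number of fillings of the bottom $s$ rows in which exactly these upward edges of that row are occupied, and which satisfy all boundary conditions except that none is imposed on the upward edges of the $s$-th row. The one-row analysis sees only positions, so $f_s(x)$ does not depend on the chosen set; and $f_1\equiv1$. (The chosen set may contain the external NW-edge of column 1; such sets are never used when the next row is added.)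

**Between rows.** In the next row, vertex $v$ has as S-edge the N-edge at position $v$ of the row below, and as SE-edge the NW-edge at position $v+1$ of the row below. For $v=n$ the SE-edge is external and empty. The NW-edge at position 1 of the row below is external, empty, and enters no vertex of the next row. So a set of occupied edges that enters the next row at positions $p$ corresponds to a vector $\delta\in\{0,1\}^s$ ($0$ for an N-edge, $1$ for a NW-edge); in the row below its positions are $p+\delta$. The conditions are: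

- if $p_a=p_{a+1}$ then $(\delta_a,\delta_{a+1})=(0,1)$ (both edges are used, listed in this order);
- $p_a+\delta_a\le n$ for all $a$;
- no three $p_a$ coincide.

Then $p+\delta\in\mathcal X_s$. For a function $\varphi$ on $\mathcal X_s$ put $B\varphi(p)=\sum_\delta\varphi(p+\delta)$ over these $\delta$, with $B\varphi(p)=0$ if three $p_a$ coincide, and
$$(I\varphi)(x_0,\dots,x_s)=\sum_{p\text{ as in }(1)}B\varphi(p),\qquad x\in\mathcal X_{s+1}.$$
Then $f_{s+1}=If_s$. At the top all N-edges are occupied and all NW-edges are empty, so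
$$Z_n=f_n(1,2,\dots,n)=(I^{\,n-1}f_1)(1,2,\dots,n).\tag{2}$$

**The case $n=3$.** Here $Bf_1(1)=Bf_1(2)=2$ and $Bf_1(3)=1$. Summing over $x_0\le p\le x_1$,
$$f_2(1,1)=2,\quad f_2(1,2)=4,\quad f_2(1,3)=5,\quad f_2(2,2)=2,\quad f_2(2,3)=3,\quad f_2(3,3)=1 .$$
For $x=(1,2,3)$ the possible $p$ are $(1,2),(1,3),(2,2),(2,3)$, and
$$Bf_2(1,2)=4+5+2+3=14,\quad Bf_2(1,3)=5+3=8,\quad Bf_2(2,2)=f_2(2,3)=3,\quad Bf_2(2,3)=3+1=4 .$$
So $Z_3=14+8+3+4=29=b_3$. The guess survives.

## 3. Pairwise sums of roots, and the statements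

Put $x_k=4\cos^2\frac{\pi k}{2n+1}$ for $1\le k\le n$.

**Theorem A.** For all $n\ge1$:
$$Z_n=\prod_{1\le j<k\le n}(x_j+x_k)=\det\Big[\tbinom{n+2i-j}{\,n-2i+j\,}\Big]_{1\le i,j\le n-1}=b_n .$$

So the conjecture is true for every $n\ge1$. The product over pairs suggests the following notation.

**Definition 4.** For a monic $f=\prod_{j=1}^n(t+y_j)$ put $\mathcal H(f)=\prod_{j<k}(y_j+y_k)$; the variable is always $t$.

For example, $\mathcal H(t+y)=1$, $\ \mathcal H(t^2+E_1t+E_2)=E_1$, and $\mathcal H(t^3+E_1t^2+E_2t+E_3)=E_1E_2-E_3$. The last one holds because $(y_1+y_2)(y_1+y_3)(y_2+y_3)=\prod_j(E_1-y_j)=E_1^3-E_1\cdot E_1^2+E_2E_1-E_3$.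

**Definition 5.** Let $\omega_0=0$, $\omega_1=1$, $\omega_{k+1}(t)=\omega_k(t)+t\,\omega_{k-1}(t)$. Let $\alpha,\beta$ be the roots of $z^2=z+t$, so $\alpha+\beta=1$ and $\alpha\beta=-t$. For indeterminates $g_1,\dots,g_n$ put
$$F_n(t;g)=\frac{\alpha\prod_i(t+\alpha g_i)-\beta\prod_i(t+\beta g_i)}{\alpha-\beta}.$$

Since $\alpha^{k+1}=\alpha^k+t\alpha^{k-1}$, and likewise for $\beta$, we have $\omega_k=\frac{\alpha^k-\beta^k}{\alpha-\beta}$. Also $\omega_k(t)=\sum_i\binom{k-1-i}{i}t^i$ for $k\ge1$, by induction: the coefficient of $t^i$ in $\omega_k+t\omega_{k-1}$ is $\binom{k-1-i}{i}+\binom{k-1-i}{i-1}=\binom{k-i}{i}$. The first ones are $\omega_2=1$, $\omega_3=1+t$, $\omega_4=1+2t$, $\omega_5=1+3t+t^2$. Expanding the products in $F_n$,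
$$F_n(t;g)=\sum_{j=0}^n e_j(g)\,t^{n-j}\,\omega_{j+1}(t),$$
with $e_j$ the elementary symmetric polynomials. As $\deg\omega_{j+1}\le j/2$, the term $j=0$ alone reaches degree $n$, so $F_n$ is monic of degree $n$ in $t$. For example,
$$F_2=t^2+(e_1+e_2)t+e_2,\qquad F_3=t^3+(e_1+e_2)t^2+(e_2+2e_3)t+e_3 .$$

**Theorem B (refined enumeration).** In row $n$ (the bottom row) of a configuration there is a unique column $j$ such that the horizontal edge to the right of $(n,j)$ points west and the one to its left points east. Let $N_{n,j}$ be the number of configurations with this column equal to $j$. Then, as polynomials in $g$,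
$$\sum_{\nu=1}^{n}N_{n,n+1-\nu}\;g^{\,n-\nu}\,\omega_\nu(g-g^2)=\mathcal H\big(t\,\omega_{2n-1}(t)+g\,\omega_{2n}(t)\big).$$
This determines all $N_{n,j}$, since $g^{n-\nu}\omega_\nu(g-g^2)=g^{n-\nu}(1+O(g))$. In particular $N_{n,1}=b_{n-1}$ for $n\ge2$.

A version with $k$ parameters that controls the $k$ bottom rows, Theorem C, is stated in Section 11, once its ingredients exist. The known fact about $b_n$ is used only in the last step of Theorem A, and hence for the name $b_{n-1}$ in Theorem B.

## 4. Plane waves, and where a plain determinant fails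

To compute $I^{n-1}f_1$ we look for functions on which $I$ acts simply. Start with one wave $\varphi(p)=\zeta^p$ away from the right wall. There $B\varphi(p)=(1+\zeta)\zeta^p$, and a geometric sum gives
$$I\varphi(x_0,x_1)=\lambda(\zeta)\,\big(\zeta^{x_1+1}-\zeta^{x_0}\big),\qquad \lambda(\zeta)=\frac{\zeta+1}{\zeta-1}.$$
In each term the wave sits on one coordinate, and the other coordinate carries the constant wave $1^{x}$. So adding a row seems to add a wave with parameter $1$. Since $f_1\equiv1$ is itself the wave with parameter $1$, we may hope that $f_s$ is a limit of superpositions of $s$ waves whose parameters all tend to $1$.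

The first thing to try for two waves is a determinant, $D(p_1,p_2)=\zeta_1^{p_1}\zeta_2^{p_2}-\zeta_2^{p_1}\zeta_1^{p_2}$. Let $E_a$ be the shift $p_a\mapsto p_a+1$. For $p_1<p_2$ we have $BD=(1+E_1)(1+E_2)D$ (away from the wall), but at a coincidence $p_1=p_2$ only $\delta=(0,1)$ is allowed, so $BD=E_2D$. Hence, for $x_2<n$, $ID(x_0,x_1,x_2)$ is the free double sum over $p_1\in[x_0,x_1]$, $p_2\in[x_1,x_2]$, plus a correction $\kappa_1D$ at the only possible coincidence $p_1=p_2=x_1$, where $\kappa_1=E_2-(1+E_1)(1+E_2)$. The free sum of a term $\zeta_1^{p_1}\zeta_2^{p_2}$ is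
$$\lambda(\zeta_1)\lambda(\zeta_2)\big(\zeta_1^{x_1+1}-\zeta_1^{x_0}\big)\big(\zeta_2^{x_2+1}-\zeta_2^{x_1}\big).$$
Three of the four products put the two waves on two different coordinates. The fourth, $-\zeta_1^{x_1+1}\zeta_2^{x_1}$, puts both waves on $x_1$ and leaves $x_0$ and $x_2$ empty; this is not of the shape "one wave per coordinate". It must cancel against the correction. Together, the two contribute $(\zeta_1\zeta_2)^{x_1}$ times
$$\zeta_2-(1+\zeta_1)(1+\zeta_2)-\zeta_1\lambda(\zeta_1)\lambda(\zeta_2)=\frac{q(\zeta_1,\zeta_2)}{(\zeta_1-1)(\zeta_2-1)},$$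
$$q(\zeta_1,\zeta_2)=\zeta_2(\zeta_1-1)(\zeta_2-1)-(\zeta_1^2-1)(\zeta_2^2-1)-\zeta_1(1+\zeta_1)(1+\zeta_2).$$
Expanding, the $\zeta_1^2$ and $\zeta_2^2$ terms cancel, and
$$q(\zeta_1,\zeta_2)=-(1+\zeta_1\zeta_2)^2+(\zeta_2-\zeta_1)(1+\zeta_1\zeta_2)=-(1+\zeta_1\zeta_2)\,s(\zeta_2,\zeta_1),\tag{3}$$
$$s(\zeta_1,\zeta_2)=1+\zeta_1\zeta_2+\zeta_2-\zeta_1 .$$
In the determinant the leftover is proportional to $q(\zeta_1,\zeta_2)-q(\zeta_2,\zeta_1)=2(1+\zeta_1\zeta_2)(\zeta_2-\zeta_1)$, which is not zero in general; for $\zeta_1=2$, $\zeta_2=3$ it equals $14$. This is exactly where plain determinants stop working: at coincidences.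

## 5. Amplitudes and mirror waves

Formula (3) shows the repair. Give the two orders of the waves *amplitudes* $A(\zeta_1,\zeta_2)$ and $A(\zeta_2,\zeta_1)$. The leftover is then proportional to $A(\zeta_1,\zeta_2)q(\zeta_1,\zeta_2)-A(\zeta_2,\zeta_1)q(\zeta_2,\zeta_1)$, and by (3) it vanishes if $A(\zeta_1,\zeta_2)$ is $s(\zeta_1,\zeta_2)$ times a function symmetric in $\zeta_1,\zeta_2$. This fits the one-wave computation: there, the order (new, old) had coefficient $\lambda(\zeta)\zeta$ and the order (old, new) had $-\lambda(\zeta)$, and indeed $s(1,\zeta)=2\zeta$, $s(\zeta,1)=2$.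

There is still the wall: $p_a+\delta_a=n+1$ is forbidden. This takes care of itself if our functions vanish when the last coordinate is $n+1$. For one wave take $\zeta^{x-n-1}-\eta^{x-n-1}$. After one row, the part with the waves on $x_1$ is $\lambda(\zeta)\zeta^{x_1-n}-\lambda(\eta)\eta^{x_1-n}$; we want it to vanish again at $x_1=n+1$, so $\eta\lambda(\eta)=\zeta\lambda(\zeta)=:c$. That is $\eta^2+(1-c)\eta+c=0$, whose roots have product $c$; so besides $\zeta$ the root is $c/\zeta=\lambda(\zeta)$. The *mirror* of $\zeta$ is therefore $\zeta'=\frac{\zeta+1}{\zeta-1}$. (The mirror of the new wave $1$ is $\infty$, and $\infty^{x-n-1}$ is to be read as $0$ for $x\le n$.)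

With several waves, the amplitude $A(\zeta_1,\zeta_2)$ must also be unchanged under $\zeta_2\mapsto\zeta_2'$. Now
$$s(\zeta_1,\zeta_2')=1-\zeta_1+(1+\zeta_1)\frac{\zeta_2+1}{\zeta_2-1}=\frac{2(\zeta_1+\zeta_2)}{\zeta_2-1}.$$
So multiply $s(\zeta_1,\zeta_2)$ by its mirror image. The extra factor is $\zeta_1+\zeta_2$, which is symmetric, over $\zeta_2-1$. Multiplying by $\frac{1}{2(1+\zeta_1^2)}\cdot\frac{\zeta_2-1}{1+\zeta_2^2}$, whose second factor will turn out to be mirror invariant, makes all that stands next to $s(\zeta_1,\zeta_2)$ symmetric. The result splits as a sum, as follows.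

**Definition 6.** Call $\xi\in\mathbb C$ *admissible* if $\xi\notin\{0,\pm1,\pm i\}$. For admissible $\xi$ put
$$r(\xi)=\frac{1+\xi}{1+\xi^2},\qquad h(\xi)=\frac{\xi-1}{1+\xi^2},\qquad g(\xi)=1+h(\xi)=\xi\,r(\xi),\qquad \xi'=\frac{\xi+1}{\xi-1}.$$

The map $\xi\mapsto\xi'$ exchanges $0\leftrightarrow-1$, $1\leftrightarrow\infty$, $i\leftrightarrow-i$, so $\xi'$ is admissible, and $h(\xi),r(\xi),g(\xi)$ are nonzero. From $1+\xi'^2=\frac{2(1+\xi^2)}{(\xi-1)^2}$, $\xi'-1=\frac2{\xi-1}$ and $\xi'+1=\frac{2\xi}{\xi-1}$ we read off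
$$\xi''=\xi,\quad h(\xi')=h(\xi),\quad r(\xi')=\xi h(\xi)=1-r(\xi)=:\bar r,\quad r\bar r=gh,\quad \lambda(\xi)=\frac rh,\quad \xi^{-1}=\frac rg,\quad \xi'^{-1}=\frac{\bar r}{g}.\tag{4}$$
Here $\xi h=\frac{\xi^2-\xi}{1+\xi^2}=1-r$ and $r\bar r=r\xi h=gh$; the last identity is $\xi^{-1}=r/g$ applied to $\xi'$. For example, $\xi=2$ has $\xi'=3$, $r=\frac35$, $\bar r=\frac25$, $h=\frac15$, $g=\frac65$.

Moreover, since $(1+\xi_1)(1+\xi_2^2)+(\xi_2-1)(1+\xi_1^2)=(\xi_1+\xi_2)(1+\xi_2-\xi_1+\xi_1\xi_2)$,
$$r(\xi_1)+h(\xi_2)=\frac{(\xi_1+\xi_2)\,s(\xi_1,\xi_2)}{(1+\xi_1^2)(1+\xi_2^2)}.\tag{5}$$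
This is our amplitude: symmetric factor times $s(\xi_1,\xi_2)$, and mirror invariant in $\xi_2$ because $h$ is.

**Definition 7 (wave functions).** For admissible $\xi_1,\dots,\xi_s$ and $x\in\mathbb Z^s$ put
$$\Psi_s(\xi_1,\dots,\xi_s;x)=\sum_{\sigma\in S_s}\ \sum_{\varepsilon\in\{0,1\}^s}\operatorname{sgn}(\sigma)(-1)^{|\varepsilon|}\prod_{a<b}\big(r(\eta_a)+h(\eta_b)\big)\prod_a\eta_a^{\,x_a-n-1},$$
where $\eta_a=\xi_{\sigma(a)}$ if $\varepsilon_a=0$ and $\eta_a=\xi_{\sigma(a)}'$ if $\varepsilon_a=1$.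

For $s=1$ this is $\Psi_1(\xi;x)=\xi^{x-n-1}-\xi'^{\,x-n-1}$; with $\xi=2$ it is $2^{x-n-1}-3^{x-n-1}$.

## 6. Three identities: the wall, double and triple coincidences

Let $E_a$ be the shift $x_a\mapsto x_a+1$; on a summand of $\Psi_s$ it acts as multiplication by $\eta_a$. Put $\kappa_a=E_{a+1}-(1+E_a)(1+E_{a+1})$.

**Lemma 1.** In each of (a)–(c) all coordinates that are not mentioned are arbitrary.

(a) $\Psi_s=0$ if $x_s=n+1$.

(b) At points with $x_a=x_{a+1}$, $\kappa_a\Psi_s$ equals the function obtained from $\Psi_s$ by multiplying each summand by $\eta_a\lambda(\eta_a)\lambda(\eta_{a+1})$.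

(c) At points with $x_a=x_{a+1}=x_{a+2}$, $(1+E_a+E_aE_{a+1}+E_aE_{a+1}E_{a+2})\Psi_s=0$.

Each identity persists if all summands are in addition multiplied by functions of the $\eta_b$ other than those involved ($\eta_s$ in (a); $\eta_a,\eta_{a+1}$ in (b); $\eta_a,\eta_{a+1},\eta_{a+2}$ in (c)).

*Proof.* Each part groups summands that differ only in the involved $\eta$'s, so the last claim will be clear.

**Part (a): mirror pairs cancel.** If $x_s=n+1$, the power of $\eta_s$ is $1$, and $r(\eta_s)$ does not occur, since $s$ is never the smaller index. So a summand depends on $\eta_s$ only through $h(\eta_s)=h(\eta_s')$, and the terms $\varepsilon_s=0,1$ cancel.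

**Part (b): exchange two neighbors.** Pair each summand with the one in which the values $\eta_a=\zeta_1$ and $\eta_{a+1}=\zeta_2$ are interchanged. This flips $\operatorname{sgn}\sigma$ and preserves $|\varepsilon|$. The factors that link $a,a+1$ to other indices are unchanged as a product, and so is $\eta_a^{x_a-n-1}\eta_{a+1}^{x_{a+1}-n-1}$, because $x_a=x_{a+1}$. Only $r(\eta_a)+h(\eta_{a+1})$ changes. By (5), the two coefficients are a common factor times $s(\zeta_1,\zeta_2)$ and $-s(\zeta_2,\zeta_1)$. The difference of the two multipliers to be compared is $\frac{q(\zeta_1,\zeta_2)}{(\zeta_1-1)(\zeta_2-1)}$, as in Section 4. So the pair contributes a multiple of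
$$s(\zeta_1,\zeta_2)q(\zeta_1,\zeta_2)-s(\zeta_2,\zeta_1)q(\zeta_2,\zeta_1),$$
and by (3) both products equal $-(1+\zeta_1\zeta_2)s(\zeta_1,\zeta_2)s(\zeta_2,\zeta_1)$.

**Part (c): permute three neighbors.** Group the summands by permuting the values $\zeta_1,\zeta_2,\zeta_3$ at the places $a,a+1,a+2$. Everything is invariant except the three factors $r+h$ among these places, and those are a symmetric function times $s$'s by (5). So it suffices to show that
$$T:=\sum_{\pi\in S_3}\operatorname{sgn}(\pi)\,W(\zeta_{\pi(1)},\zeta_{\pi(2)},\zeta_{\pi(3)})=0,\qquad W(u,v,w)=s(u,v)s(u,w)s(v,w)\,(1+u+uv+uvw).$$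
$T$ is antisymmetric of degree $\le3$ in each variable, and the Vandermonde product has degree $2$ in each. So $T=V\prod_{a<b}(\zeta_b-\zeta_a)$ with $V$ symmetric of degree $\le1$ in each variable, that is, $V=v_0+v_1e_1+v_2e_2+v_3e_3$ with constants $v_i$. We determine these by specialization.

*One variable equal to $0$.* We have $s(0,A)=1+A$ and $s(A,0)=1-A$. In $T(0,A,B)$ the orders $(0,A,B),(A,0,B),(A,B,0)$ have signs $+,-,+$, and together they give $s(A,B)M(A,B)$ with
$$M(A,B)=(1+A)(1+B)-(1-A)(1+B)(1+A)+(1-A)(1-B)(1+A+AB).$$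
The first two terms give $A(1+A)(1+B)$, and the third is $1-A^2+AB-B-AB^2+A^2B^2$. The sum is
$$1+A-B+2AB+A^2B-AB^2+A^2B^2=(1+AB)^2+(A-B)(1+AB)=(1+AB)\,s(B,A).$$
The three orders with $B$ before $A$ give $-s(B,A)M(B,A)$. Hence $T(0,A,B)=s(A,B)M(A,B)-s(B,A)M(B,A)=0$, so $v_0+v_1(A+B)+v_2AB=0$ and $v_0=v_1=v_2=0$.

*The point $(1,-1,c)$.* Here $s(1,-1)=-2$, $s(-1,1)=2$, $s(1,c)=2c$, $s(c,1)=2$, $s(-1,c)=2$, $s(c,-1)=-2c$. The signed terms are

- $(1,-1,c)$: $+(-2)(2c)(2)(1-c)=-8c+8c^2$;
- $(-1,1,c)$: $-(2)(2)(2c)(-1-c)=8c+8c^2$;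
- $(1,c,-1)$: $-(2c)(-2)(-2c)\cdot2=-16c^2$;
- $(c,1,-1)$: $+(2)(-2c)(-2)(1+c)=8c+8c^2$;
- $(-1,c,1)$: $+(2)(2)(2)(-2c)=-16c$;
- $(c,-1,1)$: $-(-2c)(2)(2)(1-c)=8c-8c^2$.

Their sum is $0$. For $c\notin\{0,\pm1\}$ the Vandermonde product and $e_3=-c$ are nonzero, so $v_3=0$ and $T=0$. $\square$

## 7. Adding a row inserts a wave with parameter $1$

**Lemma 2.** On $\mathcal X_{s+1}$, for all admissible $\xi_1,\dots,\xi_s$, the following limit (over admissible $\xi_0\to1$) exists and
$$I\,\Psi_s(\xi_1,\dots,\xi_s;\cdot)=\prod_{b=1}^s h(\xi_b)^{-1}\ \lim_{\xi_0\to1}\Psi_{s+1}(\xi_0,\xi_1,\dots,\xi_s;\cdot).$$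

*Proof.* Fix $x\in\mathcal X_{s+1}$.

**Step 1: write $B$ through shift operators.** The conditions on $\delta$ depend on the coincidences in $p$; we want a formula that handles all cases at once. Let $p$ be as in (1) and $C=\{a:p_a=p_{a+1}\}$. If $a\in C$, then $p_a\le x_a\le p_{a+1}$ gives $p_a=p_{a+1}=x_a$. Three consecutive elements $a,a+1,a+2$ of $C$ would give $x_a=x_{a+1}=x_{a+2}$, which is impossible in $\mathcal X_{s+1}$. So maximal runs of consecutive elements of $C$ have length $1$ or $2$, and different runs involve disjoint sets of indices of $p$. The claim is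
$$B\Psi_s(p)=\sum_{\substack{S\subset C\\ \text{no two consecutive}}}\ \prod_{a\in S}\kappa_a\prod_{b\notin\bigcup_{a\in S}\{a,a+1\}}(1+E_b)\ \Psi_s(p).\tag{6}$$
The operator on the right factorizes over the runs, with a factor $1+E_b$ for each index $b$ in no run.

*All runs of length 1.* A run $\{a\}$ contributes $\kappa_a+(1+E_a)(1+E_{a+1})=E_{a+1}$. So the right side is the sum of $\Psi_s(p+\delta)$ over all $\delta$ with $(\delta_a,\delta_{a+1})=(0,1)$ for $a\in C$. Compared with $B\Psi_s(p)$, the extra terms are those with some $p_a+\delta_a=n+1$, that is, $p_a=n$ and $\delta_a=1$. If $a<s$, then $p_{a+1}=n$ too, so $a\in C$ and $\delta_a=0$, a contradiction. So $a=s$, and the extra terms vanish by Lemma 1(a).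

*Some run $\{a,a+1\}$ of length 2.* Then $p_a=p_{a+1}=p_{a+2}$, so $B\Psi_s(p)=0$. On the right, this run contributes the terms with $S\cap\{a,a+1\}=\emptyset,\{a\},\{a+1\}$:
$$(1+E_a)(1+E_{a+1})(1+E_{a+2})+\kappa_a(1+E_{a+2})+(1+E_a)\kappa_{a+1}.$$
The first two terms sum to $E_{a+1}(1+E_{a+2})$, the third is $(1+E_a)E_{a+2}-(1+E_a)(1+E_{a+1})(1+E_{a+2})$, and the total is
$$-(1+E_a+E_aE_{a+1}+E_aE_{a+1}E_{a+2}).$$
The remaining operators act on other indices, so the right side vanishes by Lemma 1(c). This proves (6).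

**Step 2: sum over $p$.** The aim is to turn the sum into boundary terms. Exchange the sums over $p$ and $S$. For a given $S\subset\{1,\dots,s-1\}$ without consecutive elements, $p$ ranges over all tuples as in (1) with $p_a=p_{a+1}$ for $a\in S$. That means $p_a=p_{a+1}=x_a$ for $a\in S$, while the other $p_b$ range independently over $[x_{b-1},x_b]$. Write $r_a,h_a,g_a$ for the values at $\eta_a$, write $\pm=\operatorname{sgn}(\sigma)(-1)^{|\varepsilon|}$, and
$$U_b=\eta_b^{x_b+1},\qquad L_b=\eta_b^{x_{b-1}}.$$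
For $a\in S$, Lemma 1(b), used for one $a$ at a time (the pairs $\{a,a+1\}$ are disjoint), replaces $\kappa_a$ by the multiplier $\eta_a\lambda(\eta_a)\lambda(\eta_{a+1})$. With the powers $\eta_a^{x_a}\eta_{a+1}^{x_a}$ this is $\lambda(\eta_a)\lambda(\eta_{a+1})\,U_aL_{a+1}$. For the other indices, $\sum_{p=x_{b-1}}^{x_b}(1+\eta_b)\eta_b^p=\lambda(\eta_b)(U_b-L_b)$. Hence
$$I\Psi_s(x)=\sum_{\sigma,\varepsilon}\pm\prod_{a<b}(r_a+h_b)\prod_a\eta_a^{-n-1}\lambda(\eta_a)\ \sum_S\ \prod_{a\in S}U_aL_{a+1}\prod_{b\notin\bigcup_{a\in S}\{a,a+1\}}(U_b-L_b).$$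

**Step 3: cancel all words that contain $UL$.** Expand the inner sum into words of length $s$ in the letters $U,L$. Take a word with $\ell$ letters $L$, and let $P$ be the set of $a$ with $U$ at place $a$ and $L$ at place $a+1$; such patterns are automatically disjoint. The word arises from exactly the $S\subset P$. For such an $S$ the $|S|$ letters $L$ inside the chosen patterns carry no sign, so the sign is $(-1)^{\ell-|S|}$. The total coefficient is $(-1)^\ell\sum_{S\subset P}(-1)^{|S|}$, which is $0$ unless $P=\emptyset$. Only the words $L_1\cdots L_kU_{k+1}\cdots U_s$ survive, with sign $(-1)^k$. Using $\lambda(\eta_a)=r_a/h_a$, $r_a\eta_a=g_a$ and $h(\xi')=h(\xi)$,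
$$I\Psi_s(x)=\frac1{\prod_b h(\xi_b)}\sum_{k=0}^s(-1)^k\sum_{\sigma,\varepsilon}\pm\prod_{a<b}(r_a+h_b)\prod_{a\le k}r_a\,\eta_a^{x_{a-1}-n-1}\prod_{a>k}g_a\,\eta_a^{x_a-n-1}.\tag{7}$$

**Step 4: recognize the limit.** In the sum over $k$, the coordinate $x_k$ carries no wave; we check that it carries the wave $\xi_0\to1$. Consider $\Psi_{s+1}(\xi_0,\xi_1,\dots,\xi_s;x_0,\dots,x_s)$. As $\xi_0\to1$ we have $h(\xi_0)=h(\xi_0')\to0$, $r(\xi_0)\to1$, $\xi_0'\to\infty$, $r(\xi_0')=1-r(\xi_0)\to0$. A term with $\xi_0'$ at the place with exponent $x_k-n-1$ carries $(\xi_0')^{x_k-n-1}\to0$, since $x_k\le n$, and its other factors are bounded; it disappears. A term with $\xi_0$ placed after exactly $k$ others has sign $(-1)^k$ relative to the order of the remaining ones. Number these $1,\dots,s$ in order: they have coordinates $x_{a-1}$ for $a\le k$ and $x_a$ for $a>k$. The factors that involve $\xi_0$ are $r_a+h(\xi_0)\to r_a$ for $a\le k$, $\ r(\xi_0)+h_b\to1+h_b=g_b$ for $b>k$, and $\xi_0^{x_k-n-1}\to1$.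 So the limit exists and is the double sum in (7). $\square$

From now on write $h_j=h(\xi_j)$, $g_j=g(\xi_j)$, $r_j=r(\xi_j)$.

**Corollary 3.** For $1\le k\le s\le n$ and admissible $\xi_1,\dots,\xi_k$, on $\mathcal X_s$,
$$I^{\,s-k}\Psi_k(\xi_k,\dots,\xi_1;\cdot)=\lim_{\xi_{k+1}\to1}\cdots\lim_{\xi_s\to1}\ \prod_{j=1}^sh_j^{-\min(s-k,\,s-j)}\ \Psi_s(\xi_s,\dots,\xi_1;\cdot).$$
The limits run over admissible values, the innermost ($\xi_s$) is taken first, and all of them exist. Moreover $f_1=\lim_{\xi_1\to1}\Psi_1(\xi_1;\cdot)$.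

*Proof.* Induction on $s$; for $s=k$ both sides agree. Assume the statement for $s<n$ and apply $I$. Each value of $I\varphi$ is a finite linear combination of values of $\varphi$, so $I$ passes through the limits. Inside them, for fixed admissible $\xi_1,\dots,\xi_s$, Lemma 2 replaces $I\Psi_s(\xi_s,\dots,\xi_1)$ by $\prod_{j\le s}h_j^{-1}\lim_{\xi_{s+1}\to1}\Psi_{s+1}(\xi_{s+1},\dots,\xi_1)$. The exponents become $\min(s-k,s-j)+1=\min(s+1-k,s+1-j)$ for $j\le s$, and $\xi_{s+1}$ enters with exponent $0=\min(s+1-k,0)$. Finally $\Psi_1(\xi;x)=\xi^{x-n-1}-\xi'^{\,x-n-1}\to1-0$ for $x\le n$. $\square$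

## 8. The value at $(1,\dots,n)$: a symmetric polynomial $Q_n$

**Step 1: sum over the mirror choices.** By (2) and Corollary 3 we need $\Psi_n$ only at $x=(1,\dots,n)$, where the sum over $\varepsilon$ can be done factor by factor. Let $r,\bar r$ be the roots of $z^2-z+hg$ with $g=1+h$, and put
$$K_m(h;T)=\frac{r^{m+1}\prod_{b\in T}(r+b)-\bar r^{\,m+1}\prod_{b\in T}(\bar r+b)}{r-\bar r}\qquad(|T|=m).$$
This is symmetric in $r,\bar r$, hence a polynomial in $r+\bar r=1$, $r\bar r=hg$ and the elements of $T$; so it is a polynomial in $h$ and the elements of $T$, symmetric in the latter. By (4), $\eta_a^{-1}=r(\eta_a)/g_{\sigma(a)}$, so $\eta_a^{a-n-1}=(r(\eta_a)/g_{\sigma(a)})^{n+1-a}$. For fixed $\sigma$, the summand of $\Psi_n$ is $\operatorname{sgn}\sigma$ times the product over $a$ of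
$$(-1)^{\varepsilon_a}\Big(\frac{r(\eta_a)}{g_{\sigma(a)}}\Big)^{n+1-a}\prod_{b>a}\big(r(\eta_a)+h_{\sigma(b)}\big),$$
and this depends on $\varepsilon$ only through $\varepsilon_a$: the sign, and $r(\eta_a)\in\{r_{\sigma(a)},\bar r_{\sigma(a)}\}$. Summing over $\varepsilon_a$ gives $g_{\sigma(a)}^{-(n+1-a)}(r_{\sigma(a)}-\bar r_{\sigma(a)})K_{n-a}(h_{\sigma(a)};h_{\sigma(a+1)},\dots,h_{\sigma(n)})$. Since $r-\bar r=2r-1$,
$$\Psi_n(\xi_1,\dots,\xi_n;(1,\dots,n))=\prod_j g_j^{-n}(2r_j-1)\cdot\mathcal N_n(h_1,\dots,h_n),$$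
$$\mathcal N_n(h_1,\dots,h_n)=\sum_\sigma\operatorname{sgn}\sigma\prod_{a=1}^ng_{\sigma(a)}^{a-1}K_{n-a}(h_{\sigma(a)};h_{\sigma(a+1)},\dots,h_{\sigma(n)}).$$
$\mathcal N_n$ is an antisymmetric polynomial in $h_1,\dots,h_n$, so $\mathcal N_n=Q_n\prod_{a<b}(h_b-h_a)$ with a symmetric polynomial $Q_n$. We regard $Q_n$ as a polynomial in $g_1,\dots,g_n$, where $g_j=1+h_j$.

**Step 2: take the limits.** With reversed arguments, the Vandermonde product becomes $\prod_{j>k}(h_k-h_j)=\prod_kh_k^{n-k}\prod_{j>k}(1-h_j/h_k)$. Hence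
$$\prod_jh_j^{-(n-j)}\,\Psi_n(\xi_n,\dots,\xi_1;(1,\dots,n))=\prod_jg_j^{-n}(2r_j-1)\;Q_n\prod_{j>k}\Big(1-\frac{h_j}{h_k}\Big).$$
Take $\xi_n\to1$, then $\xi_{n-1}\to1$, and so on, finally $\xi_1\to1$. When $\xi_j\to1$ is taken, $\xi_1,\dots,\xi_{j-1}$ are fixed and admissible, so $h_k\ne0$ for $k<j$; and $g_j\to1$, $r_j\to1$, $h_j\to0$. Thus $1-h_j/h_k\to1$, and the result is $Q_n(1,\dots,1)$. By (2) and Corollary 3 with $k=1$, $s=n$, where $\min(n-1,n-j)=n-j$,
$$Z_n=Q_n(1,1,\dots,1).\tag{8}$$

**Step 3: a recursion for $Q_n$.** Let $g_{\hat i},h_{\hat i}$ be the families with index $i$ removed. Split $\mathcal N_n$ according to $i=\sigma(1)$. The factor $a=1$ is $K_{n-1}(h_i;h_{\hat i})$, the sign splits off $(-1)^{i-1}$, and in the factors $a\ge2$ we write $g^{a-1}=g\cdot g^{a-2}$: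
$$\mathcal N_n=\sum_i(-1)^{i-1}K_{n-1}(h_i;h_{\hat i})\prod_{j\neq i}g_j\;\mathcal N_{n-1}(h_{\hat i}).$$
The Vandermonde product of $h_1,\dots,h_n$ divided by that of $h_{\hat i}$ is $(-1)^{i-1}\prod_{j\ne i}(h_j-h_i)$, and $h_j-h_i=g_j-g_i$. So $Q_1=K_0=1$, and for $n\ge2$
$$Q_n(g)=\sum_{i=1}^n\ \prod_{j\ne i}\frac{g_j}{g_j-g_i}\;K_{n-1}(h_i;h_{\hat i})\;Q_{n-1}(g_{\hat i}).\tag{9}$$

## 9. Evaluation of $Q_n$ by Lagrange interpolation

In (9), the products $\prod_{j\ne i}\frac{g_j}{g_j-g_i}=\prod_{j\ne i}\frac{0-g_j}{g_i-g_j}$ are the Lagrange weights for evaluating at $0$ a polynomial of degree $\le n-1$ known at the nodes $g_1,\dots,g_n$. So we look for one polynomial $\phi(s)$ whose value at $g_i$ is $K_{n-1}(h_i;h_{\hat i})\,Q_{n-1}(g_{\hat i})$ for each $i$.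

**Theorem 4.** $Q_n(g_1,\dots,g_n)=\mathcal H(F_n(\,\cdot\,;g))$ for all $n\ge1$.

*Proof.* Put $p_i=g_i^2-g_i=h_ig_i$ and
$$G_n(t;g)=\frac{\prod_i(t+\alpha g_i)-\prod_i(t+\beta g_i)}{\alpha-\beta}=\sum_{j\ge1}e_j(g)\,t^{n-j}\omega_j(t).$$
Since $\deg\omega_j\le\frac{j-1}2$ for $j\ge1$, $\deg_tG_n\le n-1$.

**Step 1: $K_{n-1}(h_i;h_{\hat i})=F_{n-1}(-p_i;g_{\hat i})$.** This writes $K$ as a value of $F_{n-1}$. At $t=-p_i$ the roots $\alpha,\beta$ of $z^2-z-t$ become $r,\bar r$, with $r\bar r=p_i$ and $r+\bar r=1$. Then $t+rg_b=r(g_b-\bar r)=r(r+h_b)$, and likewise for $\bar r$. So $\alpha\prod_{b\ne i}(t+\alpha g_b)$ becomes $r^n\prod_{b\ne i}(r+h_b)$, as in $K_{n-1}$.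

**Step 2: $(t-p_i)F_{n-1}(t;g_{\hat i})=F_n(t;g)-g_iG_n(t;g)$.** This puts the dependence on the distinguished index $i$ into the single coefficient $g_i$. The right side is
$$\frac{(\alpha-g_i)\prod_j(t+\alpha g_j)-(\beta-g_i)\prod_j(t+\beta g_j)}{\alpha-\beta},$$
and by $\alpha^2=\alpha+t$
$$(\alpha-g_i)(t+\alpha g_i)=\alpha t-tg_i+(\alpha+t)g_i-\alpha g_i^2=\alpha(t-p_i).$$
The same holds for $\beta$.

**Step 3: for monic $f$, $\mathcal H((t-p)f)=f(-p)\,\mathcal H(f)$.** This absorbs the value from Step 1 into $\mathcal H$. If $f=\prod_j(t+y_j)$, then $(t-p)f$ has the additional parameter $-p$, and the new pairs contribute $\prod_j(y_j-p)=f(-p)$.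

**Step 4: $\mathcal H$ is a determinant in the coefficients of $f$.** This bounds degrees. The bialternant formula for the Schur polynomial of the partition $(n-1,\dots,1,0)$ has exponents $2(n-1),\dots,2,0$ in the numerator, so
$$s_{(n-1,\dots,1,0)}(y)=\prod_{j<k}\frac{y_j^2-y_k^2}{y_j-y_k}=\mathcal H(f).$$
The dual Jacobi–Trudi formula says $s_\mu=\det[e_{\mu_i'-i+j}]$, where $\mu'$ is the conjugate partition and the size is $\mu_1$. Here $\mu=(n-1,\dots,1)$ is self-conjugate, $\mu_i'=n-i$, so
$$\mathcal H(f)=\det\big[e_{n-2i+j}(y)\big]_{1\le i,j\le n-1},\tag{10}$$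
where $e_k(y)$ is the coefficient of $t^{n-k}$ in $f$, and $0$ if $k<0$ or $k>n$. For $n=3$ the rows are $(e_2,e_3)$ and $(e_0,e_1)$, and the determinant is $e_1e_2-e_3$, as in Section 3.

Now $F_n-sG_n$, for a new variable $s$, is monic of degree $n$ in $t$ with coefficients of degree $\le1$ in $s$. By (10), $\phi(s):=\mathcal H(F_n-sG_n)$ is a polynomial in $s$ of degree $\le n-1$.

**Step 5: induction on $n$.** For $n=1$ both sides are $1$. For $n\ge2$, by (9), the induction hypothesis and Step 1, then Step 3, then Step 2,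
$$Q_n=\sum_i\prod_{j\ne i}\frac{g_j}{g_j-g_i}\,F_{n-1}(-p_i;g_{\hat i})\,\mathcal H(F_{n-1}(\cdot;g_{\hat i}))=\sum_i\prod_{j\ne i}\frac{g_j}{g_j-g_i}\,\mathcal H\big((t-p_i)F_{n-1}(t;g_{\hat i})\big)$$
$$=\sum_i\prod_{j\neq i}\frac{0-g_j}{g_i-g_j}\;\phi(g_i)=\phi(0)=\mathcal H(F_n).$$
The equality with $\phi(0)$ is Lagrange interpolation at the $n$ distinct nodes $g_1,\dots,g_n$, exact in degree $\le n-1$. $\square$

With $F_2,F_3$ from Section 3 we get $Q_2=e_1+e_2$ and $Q_3=(e_1+e_2)(e_2+2e_3)-e_3$. At $g=1$ these are $2+1=3$ and $6\cdot5-1=29$.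

## 10. Setting $g=1$: proof of Theorem A

**Step 1: factor $F_n(t;1,\dots,1)$.** By (8) and Theorem 4 we need its roots. Since $t+\alpha=\alpha^2$ and $t+\beta=\beta^2$, with $N=2n+1$ and $\zeta=e^{2\pi i/N}$, pairing the factors $\alpha-\zeta^{\pm k}\beta$ gives
$$F_n(t;1,\dots,1)=\frac{\alpha^{N}-\beta^{N}}{\alpha-\beta}=\prod_{k=1}^n\Big(\alpha^2+\beta^2-2\alpha\beta\cos\tfrac{2\pi k}N\Big)=\prod_{k=1}^n\Big((\alpha+\beta)^2-4\alpha\beta\cos^2\tfrac{\pi k}{N}\Big)=\prod_{k=1}^n(1+x_kt).$$
In other words, $\omega_{2n+1}(t)=\prod_k(1+x_kt)$. It is monic, so $\prod_kx_k=1$ and $F_n(t;1,\dots,1)=\prod_k(t+1/x_k)$.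

**Step 2: the product formula for $Z_n$.** By (8) and Theorem 4,
$$Z_n=\prod_{j<k}\Big(\frac1{x_j}+\frac1{x_k}\Big)=\frac{\prod_{j<k}(x_j+x_k)}{(\prod_k x_k)^{n-1}}=\prod_{j<k}(x_j+x_k).$$

**Step 3: compare with $b_n$.** By the known fact and $\prod_jx_j=1$,
$$2^nb_n^2=\prod_{j,k=1}^n(x_j+x_k)=\prod_j2x_j\prod_{j<k}(x_j+x_k)^2=2^n\prod_{j<k}(x_j+x_k)^2 .$$
As $b_n$ and all $x_k$ are positive, $b_n=\prod_{j<k}(x_j+x_k)=Z_n$.

**Step 4: the determinant.** From $\prod_k(1+x_kt)=\omega_{2n+1}(t)=\sum_k\binom{2n-k}kt^k$ we get $e_k(x)=\binom{2n-k}{k}$. For $k=n-2i+j$ this is $\binom{n+2i-j}{n-2i+j}$; it is $0$ for $k<0$, and also for $k>n$, because then $0\le 2n-k<k$ (note $n+2i-j\ge3$ in the matrix). So (10) with $y=x$ gives $\prod_{j<k}(x_j+x_k)=\det\big[\binom{n+2i-j}{n-2i+j}\big]_{1\le i,j\le n-1}$. $\blacksquare$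

## 11. Parameters for the $k$ bottom rows: Theorems C and B

In the proof of Theorem A all $\xi_j$ were sent to $1$. Keeping the first $k$ of them free records what happens in the $k$ bottom rows.

**Theorem C.** For $1\le k\le n$ and $X\in\mathcal X_k$ let $M_k(X)$ be the number of pairs consisting of a set of occupied upward edges, with position multiset $X$, of the $k$-th row from the bottom, and an admissible filling of everything above that row (all boundary conditions on these edges included). Then for admissible $\xi_1,\dots,\xi_k$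
$$\sum_{X\in\mathcal X_k}M_k(X)\,\Psi_k(\xi_k,\dots,\xi_1;X)=\mathcal H\big(F_n(\cdot;g_1,\dots,g_k,1^{n-k})\big)\prod_{j\le k}\frac{2r_j-1}{g_j^{\,n}}\prod_{1\le j<i\le k}(h_j-h_i).$$

*Proof.* **Step 1: the left side is $(I^{n-k}\Psi_k)(1,\dots,n)$.** By Section 2, one application of $I$ sums $\varphi$ over all sets of occupied edges between two rows that are compatible with the given upward edges, the boundary conditions included; so $(I^{n-k}\varphi)(1,\dots,n)=\sum_XM_k(X)\varphi(X)$ for every function $\varphi$ on $\mathcal X_k$. (For $k=n$ this reads $\varphi(1,\dots,n)$, which is right, as only $X=(1,\dots,n)$ with all N-edges is allowed at the top.)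

**Step 2: insert the formula for $\Psi_n$.** By Corollary 3 with $s=n$ and Section 8, the left side is the iterated limit over $\xi_n\to1$ (first), …, $\xi_{k+1}\to1$ (last) of
$$\prod_jg_j^{-n}(2r_j-1)\;Q_n\prod_{i>j}(h_j-h_i)\prod_{j\le k}h_j^{-(n-k)}\prod_{j>k}h_j^{-(n-j)} .$$
The factors $h_j-h_i$ with $j<i$ and $i>k$ number $n-k$ for each $j\le k$ and $n-j$ for each $j>k$, exactly matching the powers of $h_j$. So the expression equals
$$\prod_jg_j^{-n}(2r_j-1)\;Q_n\prod_{j<i\le k}(h_j-h_i)\prod_{i>k,\,j<i}\Big(1-\frac{h_i}{h_j}\Big).$$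

**Step 3: take the limits.** As in Section 8, each factor $1-h_i/h_j$ tends to $1$, and $g_i,r_i\to1$ for $i>k$. Theorem 4 gives the claim. $\square$

As a check, take $n=2$, $k=1$, $\xi_1=2$. From $p\in\{1,2\}$ in $f_2(1,2)$ we read $M_1(1)=1$, $M_1(2)=2$. With $\Psi_1(2;x)=2^{x-3}-3^{x-3}$ the left side is $\frac5{36}+2\cdot\frac16=\frac{17}{36}$. On the right, $\mathcal H(F_2(\cdot;g,1))=1+2g=\frac{17}5$ at $g=\frac65$, and $\frac{2r-1}{g^2}=\frac15\cdot\frac{25}{36}=\frac5{36}$. The product is $\frac{17}{36}$.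

*Proof of Theorem B.* **Step 1: identify $N_{n,j}$ with $M_1(j)$.** Row $n$ has no occupied edges from below, so $c_j=\sum_{i\le j}m_i'$ is nondecreasing, and it jumps from $0$ to $1$ at a unique column $j$. Since $c_j=1$ means "points west" and $c_{j-1}=0$ means "points east", this is the column in the theorem; it is also the position of the single occupied upward edge. The row is determined by that edge, so $N_{n,j}=M_1(j)$.

**Step 2: express $\Psi_1$ by $\omega_\nu$.** With $\nu=n+1-j$ and (4),
$$\Psi_1(\xi;j)=\xi^{-\nu}-\xi'^{-\nu}=g^{-\nu}(r^\nu-\bar r^{\,\nu})=(2r-1)\,g^{-\nu}\,\omega_\nu(g-g^2),$$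
because $r+\bar r=1$ and $r\bar r=gh=g^2-g$, so that $r,\bar r$ are $\alpha,\beta$ for $t=g-g^2$.

**Step 3: compare.** Since $t+\alpha=\alpha^2$ and $t+\beta=\beta^2$,
$$F_n(t;g,1^{n-1})=\frac{(t\alpha^{2n-1}+g\alpha^{2n})-(t\beta^{2n-1}+g\beta^{2n})}{\alpha-\beta}=t\,\omega_{2n-1}+g\,\omega_{2n}.$$
Theorem C with $k=1$, multiplied by $g^n/(2r-1)$ for $r\ne\frac12$, is the asserted identity at $g=g(\xi)$. As $\xi$ varies, $g(\xi)$ takes infinitely many values, so the identity holds between polynomials. Since $\omega_\nu(0)=1$ for $\nu\ge1$, the polynomials $g^{n-\nu}\omega_\nu(g-g^2)=g^{n-\nu}(1+O(g))$, $1\le\nu\le n$, are linearly independent, so all $N_{n,j}$ are determined.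

**Step 4: the value $N_{n,1}$.** Let $n\ge2$ and put $g=0$. On the left only $\nu=n$ survives and gives $N_{n,1}\,\omega_n(0)=N_{n,1}$. On the right, $\omega_{2n-1}(t)=F_{n-1}(t;1^{n-1})$ by Section 10. Step 3 of the proof of Theorem 4 with $p=0$ gives
$$\mathcal H(t\,\omega_{2n-1})=\omega_{2n-1}(0)\,\mathcal H(F_{n-1}(\cdot;1^{n-1}))=Z_{n-1}=b_{n-1}.\qquad\square$$

For $n=3$, the parameters $(g,1,1)$ have $e_1=2+g$, $e_2=1+2g$, $e_3=g$, and the right side is
$$(3+3g)(1+4g)-g=3+14g+12g^2=15g^2+11g+3(1+g-g^2).$$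
So $(N_{3,3},N_{3,2},N_{3,1})=(15,11,3)$, with sum $29$ and $N_{3,1}=b_2$. This can be confirmed from Section 2. The terms $p+\delta$ listed there for $x=(1,2,3)$ give
$$M_2(1,2)=1,\quad M_2(1,3)=2,\quad M_2(2,2)=1,\quad M_2(2,3)=4,\quad M_2(3,3)=1 .$$
Below these, the positions $1,2,3$ of the bottom row occur with multiplicities $(1,2,1)$, $(1,2,2)$, $(0,1,1)$, $(0,1,2)$, $(0,0,1)$, respectively. The weighted sums are $1+2=3$, then $2+4+1+4=11$, and $1+4+1+8+1=15$.
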